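# Sets of primes that generate totally a-primitive sets of integers

## The kernel $G_q$ of $\left(\frac n3\right)\left(\frac nq\right)$ modulo $3q$

We start with a small finite group. Write $\chi_3=\left(\frac{\cdot}{3}\right)$ for the Legendre symbol modulo $3$. For a prime $q>3$ put
$$\psi_q(n)=\Big(\frac n3\Big)\Big(\frac nq\Big),\qquad G_q=\{g\in(\mathbb Z/3q)^*:\psi_q(g)=1\}.$$
The map $\psi_q$ is a homomorphism from $(\mathbb Z/3q)^*$ to $\{\pm1\}$. It is onto: by the Chinese remainder theorem we can take $n\equiv1\pmod 3$ and $n$ a non-square modulo $q$. So $G_q$ is a subgroup of index $2$, and $|G_q|=q-1$. Concretely, $G_q$ has two halves of $\frac{q-1}2$ elements each: the classes that are $1$ mod $3$ and a non-zero square mod $q$, and the classes that are $2$ mod $3$ and a non-square mod $q$.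

For $q=5$ we find $G_5=\{1,2,4,8\}\subset\mathbb Z/15$: the elements $1,4$ are $1$ mod $3$ and squares mod $5$, while $2,8$ are $2$ mod $3$ and non-squares mod $5$. For $q=7$ the squares are $1,2,4$, and $G_7=\{1,4,16\}\cup\{5,17,20\}\subset\mathbb Z/21$.

The property we want is that *$G_q$ is not a sum of two sets with at least two elements each*. For $q=5$ this can be seen by hand. The differences of distinct elements of $\{1,2,4,8\}$ modulo $15$ are $\pm1,\pm3,\pm7,\pm2,\pm6,\pm4$, that is, $1,14,3,12,7,8,2,13,6,9,4,11$, and these are twelve different residues. If $\bar B+\bar C=G_5$ and $b\ne b'$ are in $\bar B$, then every $c\in\bar C$ gives a pair $b+c,\ b'+c$ in $G_5$ with the same difference $b'-b$. A non-zero difference occurs only once, so $|\bar C|=1$. Lemma 2 below proves the property for every prime $q>3$.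

Here is what $G_q$ is for. The primes with $\psi_5(p)=1$ are those congruent to $1,2,4,8$ mod $15$: $2,17,19,23,31,47,53,\dots$ Since $G_5$ is a group, every product of such primes also lies in $G_5$ modulo $15$. Suppose the set of all such products were a sumset $B+C$ of integers. It turns out that it meets every class of $G_5$, so modulo $15$ we would read $\bar B+\bar C=G_5$, and one of $B,C$ would lie in a single class modulo $15$. If a set of products satisfies such a condition for infinitely many $q$ at once, then one of $B,C$ lies in a single class for infinitely many moduli, so it has one element. Thus the groups $G_q$ can certify that a set of integers is not a sumset. It remains to see how many primes can be kept while infinitely many conditions $\psi_q(p)=1$ are imposed.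

## Sumsets and the multiplicative sets $\mathcal R(\mathcal P)$

**Definition (a-decomposition).** For sets $\mathcal A,\mathcal B,\mathcal C$ of non-negative integers with $|\mathcal B|\ge2$ and $|\mathcal C|\ge2$, the equality $\mathcal A=\mathcal B+\mathcal C=\{b+c:b\in\mathcal B,\ c\in\mathcal C\}$ is an *a-decomposition* of $\mathcal A$. A set of non-negative integers is *a-reducible* if it has an a-decomposition, and *a-primitive* otherwise.

**Definition (total a-primitivity).** Two sets $A,B$ of non-negative integers are *asymptotically equal*, $A\sim B$, if $A\cap[K,+\infty)=B\cap[K,+\infty)$ for some $K$. An infinite set $A$ is *totally a-primitive* if every $A'\sim A$ is a-primitive.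

Total a-primitivity is really stronger than a-primitivity. The set $E=\{0,2,4,\dots\}=\{0,2\}+E$ is a-reducible. The set $A=E\cup\{1\}$ is a-primitive: if $A=B+C$, then $0\in B\cap C$, hence $B,C\subset A$, and $1$ lies in one of them, say in $B$. An even $c\ge2$ in $C$ would give the odd number $1+c\ge3$, which is not in $A$; so $C=\{0,1\}$. Then $B$ has no even element $\ge2$ either, and $B+C\subset\{0,1,2\}$, a contradiction. But $A\sim E$, so $A$ is not totally a-primitive.

**Definition (the set $\mathcal R(\mathcal P)$).** Let $\mathbb P$ be the set of primes and $\mathbb N$ the positive integers. For $\mathcal P\subset\mathbb P$ put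
$$\mathcal R(\mathcal P)=\{n\in\mathbb N:\ p\mid n\implies p\in\mathcal P\},\qquad P(x)=|\{p\in\mathcal P:p\le x\}|.$$
In particular $1\in\mathcal R(\mathcal P)$ always.

The problem, from "Indecomposability of sequences defined by polynomials and by narrow sets of primes" (https://ntrg.math.unideb.hu/LH2022Talk.pdf), reads: *does a set $\mathcal P\subset\mathbb P$ exist such that $P(x)/\log\log x\to\infty$ and $\mathcal R(\mathcal P)$ is totally a-primitive?* The results it starts from are these. Elsholtz and Harper: if $\mathcal P$ is non-empty and finite, then $\mathcal R(\mathcal P)$ is totally a-primitive. There is an infinite $\mathcal P$ such that $\mathcal R(\mathcal P)$ is totally a-primitive. Győry, Sárközy and H.: if $\mathcal P$ is non-empty and $P(x)<\frac1{51}\log\log x$ for all $x>x_0$, then $\mathcal R(\mathcal P)$ is totally a-primitive.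

Let us try small and large $\mathcal P$ by hand.

For $\mathcal P=\{2\}$ we have $A=\{1,2,4,8,\dots\}$. Suppose $A'\sim A$ and $A'=B+C$. One of the sets, say $C$, is infinite; take $b<b'$ in $B$. For all large $c\in C$ both $b+c$ and $b'+c$ are powers of $2$, and their difference is the fixed number $b'-b$. The gaps between powers of $2$ tend to infinity, so this is impossible: $A$ is totally a-primitive.

For $\mathcal P=\mathbb P$ we get $\mathcal R(\mathcal P)=\mathbb N=\{0,1\}+\mathbb N$, and for $\mathcal P=\mathbb P\setminus\{3\}$ we get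
$$\mathcal R(\mathcal P)=\{n\in\mathbb N:3\nmid n\}=\{1,2\}+\{0,3,6,\dots\}.$$
Both are a-reducible. So the answer cannot be "always" when $\mathcal P$ is large.

The argument for powers of $2$ is the natural first attempt. It needs that, for each fixed $\delta>0$, the equation $a'-a=\delta$ has only finitely many solutions in $A$. For large $\mathcal P$ this control of differences is no longer given: for $\mathbb P\setminus\{3\}$ the differences $1$ and $3$ occur infinitely often, and the set really decomposes. So we must use something else, and we use congruences. Modulo $3$ alone nothing is excluded, as the last example shows. The groups $G_q$ supply the obstruction.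

**Theorem A (criterion).** Let $\mathcal P$ be a set of primes with $3\notin\mathcal P$. Suppose there is an infinite set $\mathcal Q$ of primes $q>3$ such that for every $q\in\mathcal Q$:

(i) $\psi_q(p)=1$ for all $p\in\mathcal P$;

(ii) $\sum_{p\in\mathcal P,\ p\equiv g\,(3q)}1/p=\infty$ for every $g\in G_q$.

Then $\mathcal R(\mathcal P)$ is totally a-primitive.

**Theorem 1.** There is a set $\mathcal P$ of primes with $P(x)\ge(\log x)^{1/3}$ for all large $x$ (so $P(x)/\log\log x\to\infty$) and $\mathcal R(\mathcal P)$ totally a-primitive.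

**Theorem 2.** For every $f$ with $f(x)\to\infty$ there is a set $\mathcal P$ of primes with $P(x)\ge\pi(x)/f(x)$ for all large $x$ and $\mathcal R(\mathcal P)$ totally a-primitive.

**Theorem 3.** If $\pi(x)-P(x)\le\frac19\log x$ for all large $x$, then $\mathcal R(\mathcal P)$ is *not* totally a-primitive.

So the answer to the problem is yes. Theorem 1 already gives it and has the shorter proof; Theorem 2 is much stronger; Theorem 3 is a limit in the other direction. The range between Theorems 2 and 3, in particular positive relative density, is not settled in these notes.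

## Sumsets inside a coset of the squares modulo $q$

For an odd prime $q$ let $d=\frac{q-1}2$ and $\mu_d=\{x\in\mathbb F_q:x^d=1\}$. By Euler's criterion $\mu_d$ is the set of non-zero squares. Its two cosets $\lambda\mu_d$ are $\{\chi=1\}$ and $\{\chi=-1\}$, where $\chi=\left(\frac\cdot q\right)$ and $\chi(0)=0$. How large can $X,Y$ be if $X+Y$ lies in one coset?

The first tool to try is Fourier analysis. For $h:\mathbb F_q\to\mathbb C$ put $\hat h(r)=\sum_t h(t)e^{2\pi irt/q}$. Then Parseval reads $\sum_r|\hat h(r)|^2=q\sum_t|h(t)|^2$, and the Gauss sum gives $|\hat\chi(r)|=\sqrt q$ for $r\ne0$, $\hat\chi(0)=0$. If $X+Y$ lies in one coset, then by Fourier inversion and Cauchy–Schwarz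
$$|X||Y|=\Big|\sum_{x\in X,\,y\in Y}\chi(x+y)\Big|=\Big|\frac1q\sum_{r\ne0}\hat\chi(r)\overline{\hat 1_X(r)\hat1_Y(r)}\Big|\le\frac{1}{\sqrt q}\sqrt{q|X|}\sqrt{q|Y|}=\sqrt{q|X||Y|},$$
so $|X||Y|\le q$. This is not enough for us: a coset has $d=\frac{q-1}2$ elements, and we shall need that $X+Y=\lambda\mu_d$ forces all sums $x+y$ to be distinct. For that we need $|X||Y|\le d$, and Fourier analysis loses the factor $2$. The polynomial method does not.

**Lemma 1.** Let $q$ be an odd prime, $d=\frac{q-1}2$, $\lambda\in\mathbb F_q^*$. If $X,Y\subset\mathbb F_q$ are non-empty and $X+Y\subset\lambda\mu_d$, then $|X||Y|\le d$.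

This is a case of a theorem of Hanson and Petridis (Proc. London Math. Soc. 2021). The plan is to build a polynomial of degree exactly $d$ which vanishes to order $|X|$ at each point of $Y$.

**Step 1: the polynomial.** Replacing $X,Y$ by $\lambda^{-1}X,\lambda^{-1}Y$ we may take $\lambda=1$. Let $X=\{x_1,\dots,x_n\}$. For any $y\in Y$ we have $X+y\subset\mu_d$, so $n\le d$. The Vandermonde matrix $(x_i^j)$, with $1\le i\le n$, $0\le j\le n-1$ and $x^0=1$, is invertible, so there are $c_i\in\mathbb F_q$ with
$$\sum_ic_ix_i^j=0\quad(0\le j\le n-2),\qquad\sum_ic_ix_i^{n-1}=1.\tag{1}$$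
By linearity, if $g$ is a polynomial of degree at most $n-1$, then $\sum_ic_ig(x_i)$ is the coefficient of $t^{n-1}$ in $g$. Put
$$F(t)=-1+\sum_ic_i(t+x_i)^{d+n-1}.$$

**Step 2: the degree is $d$.** The coefficient of $t^{d+n-1-j}$ in the sum is $\binom{d+n-1}j\sum_ic_ix_i^j$. By (1) it vanishes for $j\le n-2$, and for $j=n-1$ it equals $\binom{d+n-1}{n-1}$. Since $d+n-1\le2d-1<q$, this binomial coefficient is not divisible by $q$. The constant $-1$ does not affect the coefficient of $t^d$, because $d\ge1$. So $\deg F=d$.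

**Step 3: high order vanishing on $Y$.** Let $y\in Y$. For each $i$ we have $y+x_i\in\mu_d$, so $(y+x_i)^d=1$. Hence for $0\le k\le n-1$
$$F^{(k)}(y)=-\delta_{k0}+(d+n-1)(d+n-2)\cdots(d+n-k)\sum_ic_i(y+x_i)^{n-1-k},$$
where the product is $1$ for $k=0$. As a polynomial in $x_i$, $(y+x_i)^{n-1-k}$ is monic of degree $n-1-k$. By the remark after (1) the last sum is $1$ for $k=0$ and $0$ for $1\le k\le n-1$. So $F^{(k)}(y)=0$ for $0\le k\le n-1$.

**Step 4: counting zeros.** Since $\deg F=d<q$, the factorials $k!$ with $k\le d$ are invertible and Taylor's formula $F(t)=\sum_{k\le d}\frac{F^{(k)}(y)}{k!}(t-y)^k$ holds. So each $y\in Y$ is a zero of multiplicity at least $n$. As $F\ne0$ has degree $d$, we get $n|Y|\le d$. $\square$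

## $G_q$ is not a sumset

One might hope to work modulo $q$ only, with $\mu_d$ in place of $G_q$. If $X+Y=\mu_d$, then Lemma 1 gives $|X||Y|\le d$, while $|X||Y|\ge|X+Y|=d$, so $|X||Y|=d$. If $d$ is prime, one of the sets is a singleton. If $d$ is composite, the count gives no contradiction: for $q=13$, $d=6$, it leaves sizes $2$ and $3$ open. We have one equation $1_X*1_Y=1_{\mu_d}$ in two unknown sets, and counting stops there. The extra modulus $3$ produces *two* equations with the same $X$, so that $X$ can be eliminated.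

**Lemma 2.** If $\bar B,\bar C\subset\mathbb Z/3q$ and $\bar B+\bar C=G_q$, then $|\bar B|=1$ or $|\bar C|=1$.

**Step 1: reduction modulo $3$.** Let $U,V$ be the images of $\bar B,\bar C$ mod $3$. Both classes $1,2$ occur in $G_q$, so $U+V=\{1,2\}$. If $|U|,|V|\ge2$, then for each $w\in\mathbb Z/3$ the sets $U$ and $w-V$ have together at least $4>3$ elements, so they meet and $w\in U+V$; thus $U+V=\mathbb Z/3$, a contradiction. They are not both singletons, since $|U+V|=2$. By symmetry let $U=\{u\}$; then $|V|=|U+V|=2$.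

**Step 2: two equations modulo $q$.** Let $X$ be the reduction of $\bar B$ mod $q$. All elements of $\bar B$ are $u$ mod $3$, so $|X|=|\bar B|$. Let $Y_1$, $Y_2$ be the reductions mod $q$ of the parts of $\bar C$ whose class $v$ mod $3$ satisfies $u+v\equiv1$, respectively $u+v\equiv2$. An element of $G_q$ that is $1$ mod $3$ is a square mod $q$, each square occurs, and these elements are exactly the sums coming from $Y_1$; similarly for $2$ mod $3$. So, with $\chi=\left(\frac\cdot q\right)$,
$$X+Y_1=\{\chi=1\},\qquad X+Y_2=\{\chi=-1\}.$$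

**Step 3: all sums are distinct.** By Lemma 1, $|X||Y_i|\le d$ for $i=1,2$. The sumsets have $d$ elements, so $|X||Y_i|=d$, and each element of $X+Y_i$ is a sum in exactly one way. Put $\gamma=|Y_1|=|Y_2|=d/|X|$. The sets $Y_1,Y_2$ are disjoint, since for $y$ in both and $x\in X$ the value $\chi(x+y)$ would be both $1$ and $-1$. Let $f=1_{Y_1}-1_{Y_2}$ and $s=1_{Y_1}+1_{Y_2}$. Because the sums are distinct, $1_X*1_{Y_1}=1_{\{\chi=1\}}$ and $1_X*1_{Y_2}=1_{\{\chi=-1\}}$, so
$$1_X*f=\chi,\qquad1_X*s=1-\delta_0.\tag{2}$$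

**Step 4: eliminating $X$.** For $r\ne0$, taking Fourier transforms in (2) gives $|\hat1_X(r)\hat f(r)|=\sqrt q$ and $\hat1_X(r)\hat s(r)=-1$. The second equation shows that $\hat1_X(r)\ne0$, and dividing we get
$$|\hat f(r)|^2=q|\hat s(r)|^2\qquad(r\ne0).$$
Now $\hat f(0)=|Y_1|-|Y_2|=0$ and $\hat s(0)=2\gamma$. Both $f^2$ and $s^2$ have sum $2\gamma$. By Parseval
$$2\gamma q=\sum_{r\ne0}|\hat f(r)|^2=q\sum_{r\ne0}|\hat s(r)|^2=q(2\gamma q-4\gamma^2).$$
Dividing by $2\gamma q$ we find $1=q-2\gamma$, so $\gamma=\frac{q-1}2=d$ and $|\bar B|=|X|=d/\gamma=1$. $\square$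

## From residues to integers: proof of Theorem A

Let $A=\mathcal R(\mathcal P)$, $A'\sim A$, and suppose $A'=B+C$ with $|B|,|C|\ge2$. Fix $K\ge1$ with $A'\cap[K,\infty)=A\cap[K,\infty)$. By (i) and since $G_q$ is a group, $a\bmod3q\in G_q$ for all $a\in A$ and $q\in\mathcal Q$.

We want to read $B+C$ modulo $3q$ and apply Lemma 2, but $A'$ agrees with $A$ only from $K$ on. Sums $b+c<K$ may lie outside $G_q$. If we discard the elements below $K$ of $B$ and $C$, we also discard all sums $b+c$ with $b<K$ or $c<K$, and this can be an infinite set. We must make sure that no class of $G_q$ is lost. For this we measure sets with a density adapted to $A$.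

**Step 1: a density.** For $\sigma>1$ let
$$F(\sigma)=\sum_{a\in A}a^{-\sigma}=\prod_{p\in\mathcal P}(1-p^{-\sigma})^{-1}.$$
By (ii) $\sum_{p\in\mathcal P}1/p=\infty$, and $\log F(\sigma)\ge\sum_{p\in\mathcal P}p^{-\sigma}$, so $F(\sigma)\to\infty$ as $\sigma\to1^+$. For a set $S$ of non-negative integers put
$$\Delta(S)=\limsup_{\sigma\to1^+}\frac1{F(\sigma)}\sum_{n\in S,\,n\ge1}n^{-\sigma}\in[0,\infty].$$
Then $\Delta$ is monotone and subadditive, and it vanishes on finite sets because $F(\sigma)\to\infty$. It is invariant under translation by a fixed integer $t\ge0$. Indeed, for $n\ge1$ and $1<\sigma\le2$ the mean value theorem gives $0\le n^{-\sigma}-(n+t)^{-\sigma}\le t\sigma n^{-\sigma-1}\le2tn^{-2}$. So the sums for $S$ and $S+t$ differ by a bounded amount (a possible $0\in S$ also contributes a bounded amount), and dividing by $F(\sigma)$ we get $\Delta(S+t)=\Delta(S)$.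

**Step 2: $A$ is equidistributed in $G_q$.** For $q\in\mathcal Q$ and $g\in G_q$ let $A_{q,g}=\{a\in A:a\equiv g\ (3q)\}$. We claim
$$\frac1{F(\sigma)}\sum_{a\in A_{q,g}}a^{-\sigma}\longrightarrow\frac1{|G_q|}\qquad(\sigma\to1^+).\tag{3}$$
Let $\xi\ne1$ be a character of the group $G_q$. Then $\sum_{a\in A}\xi(a)a^{-\sigma}=\prod_{p\in\mathcal P}(1-\xi(p)p^{-\sigma})^{-1}$. Expanding the logarithms, with error $O(\sum_pp^{-2})=O(1)$ from the higher powers,
$$\log\frac{\big|\sum_{a\in A}\xi(a)a^{-\sigma}\big|}{F(\sigma)}=-\sum_{p\in\mathcal P}\frac{1-\operatorname{Re}\xi(p)}{p^\sigma}+O(1).$$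
Since $\xi\ne1$, there is $g_0\in G_q$ with $\operatorname{Re}\xi(g_0)<1$. All terms of the sum are non-negative, and the primes $p\equiv g_0\ (3q)$ alone contribute $(1-\operatorname{Re}\xi(g_0))\sum_{p\in\mathcal P,\,p\equiv g_0}p^{-\sigma}\to\infty$ by (ii). So the right side tends to $-\infty$, that is, $\frac1{F(\sigma)}\sum_{a\in A}\xi(a)a^{-\sigma}\to0$. For $\xi=1$ the quotient is $1$. By orthogonality, $\sum_{a\in A_{q,g}}a^{-\sigma}=\frac1{|G_q|}\sum_\xi\overline{\xi(g)}\sum_{a\in A}\xi(a)a^{-\sigma}$, and (3) follows. In particular $\Delta(A_{q,g})=1/|G_q|$, and $A_{q,g}$ is infinite.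

**Step 3: if $C$ is infinite then $\Delta(B)=0$; symmetrically, if $B$ is infinite then $\Delta(C)=0$.** This step shows that the discarded sums are negligible. Let $C$ be infinite and $k\ge1$. Choose $c_1<\dots<c_k$ in $C\cap[K,\infty)$, all in one class $v$ mod $3$, and then $q\in\mathcal Q$ with $q>c_k$; the $c_j$ are distinct mod $q$. Put $d=\frac{q-1}2$. For $b\in B$ we have $b+c_j\in A'\cap[K,\infty)\subset A$, so $b+c_j\bmod3q\in G_q$. For $u\in\mathbb Z/3$ let $X_u$ be the set of residues mod $q$ of those $b\in B$ with $b\equiv u\ (3)$. If $X_u\ne\emptyset$, then $u+v\not\equiv0\ (3)$, and by the definition of $G_q$ all elements of $X_u+\{c_1,\dots,c_k\}$ have the same Legendre symbol $\chi_3(u+v)$ mod $q$. They lie in one coset of $\mu_d$, and Lemma 1 gives $k|X_u|\le d$. So $B$ meets at most $3d/k$ classes mod $3q$, and $B+c_1\subset A$ lies in at most $3d/k$ classes of $G_q$. By Step 1 and (3), with $|G_q|=2d$,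
$$\Delta(B)=\Delta(B+c_1)\le\frac{3d}k\cdot\frac1{2d}=\frac3{2k}.$$
Let $k\to\infty$.

**Step 4: an exact statement modulo $3q$.** $A'$ is infinite, so $B$ or $C$ is infinite; by symmetry let $C$ be infinite. Let $C'=C\cap[K,\infty)$. Let $B'=B$ if $B$ is finite, and $B'=B\cap[K,\infty)$ if $B$ is infinite. Then $|B'|,|C'|\ge2$, and $B'+C'\subset A'\cap[K,\infty)\subset A$. We show that for every $q\in\mathcal Q$ the set $B'+C'$ meets every class $g\in G_q$.

- Let $B$ be finite. If $a\in A$ and $a\ge K+\max B$, then $a\in A'$, so $a=b+c$ with $b\in B=B'$ and $c\ge K$; thus $a\in B'+C'$. So $A\setminus(B'+C')$ is finite, while $A_{q,g}$ is infinite.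
- Let both be infinite. If $a\in A$, $a\ge K$ and $a\notin B'+C'$, then $a=b+c$ with $b<K$ or $c<K$. So up to a finite set
$$A\setminus(B'+C')\subset\bigcup_{b\in B,\,b<K}(b+C)\ \cup\bigcup_{c\in C,\,c<K}(B+c).$$
This is a finite union of translates of $C$ and $B$, so it has $\Delta=0$ by Steps 1 and 3. But $\Delta(A_{q,g})=1/|G_q|>0$, so $A_{q,g}\not\subset A\setminus(B'+C')$.

**Step 5: conclusion.** Since also $B'+C'\subset A$, the reductions satisfy $\bar B'+\bar C'=G_q$ in $\mathbb Z/3q$ for every $q\in\mathcal Q$. By Lemma 2, $B'$ or $C'$ lies in one class mod $3q$. One of the two sets, say $D$, has this property for infinitely many $q\in\mathcal Q$. The difference of two distinct elements of $D$ would be divisible by infinitely many primes, so $|D|=1$. This contradicts $|B'|,|C'|\ge2$. $\square$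

## Primes $q$ with $\psi_q=1$ on all small primes

To apply Theorem A we must impose $\psi_q(p)=1$ for infinitely many $q$. Each condition should remove about half of the remaining primes, so if the $q$'s are fixed carelessly, too little may remain. The way out is to choose $q_j$ so that its condition removes nothing below a large height $y_j$. Quadratic reciprocity allows this.

**Lemma 3.** For $y\ge5$ let $M_y=8\prod_{5\le p\le y}p$. There is $a_y$ coprime to $M_y$ such that every prime $q\equiv a_y\ (M_y)$ satisfies $q>y$, $q\equiv1\ (4)$, and $\psi_q(p)=1$ for all primes $p\le y$, $p\ne3$.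

*Proof.* By the Chinese remainder theorem choose $a_y\equiv5\ (8)$ and, for each prime $5\le p\le y$, $a_y\equiv a_p\ (p)$ with $\left(\frac{a_p}p\right)=\chi_3(p)$. Let $q\equiv a_y\ (M_y)$ be prime. Then $q$ is coprime to $M_y$, and $q\ne3$ because $3\not\equiv5\ (8)$; so $q>y$. From $q\equiv5\ (8)$ we get $q\equiv1\ (4)$ and $\left(\frac2q\right)=-1=\chi_3(2)$, so $\psi_q(2)=1$. For $5\le p\le y$, reciprocity with $q\equiv1\ (4)$ gives $\left(\frac pq\right)=\left(\frac qp\right)=\chi_3(p)$, so $\psi_q(p)=\chi_3(p)^2=1$. $\square$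

For example, let $y=5$, $M_5=40$. We need $a\equiv5\ (8)$ and $\left(\frac a5\right)=\chi_3(5)=-1$, and $a_5=13$ will do. For $q=13$ the squares are $1,3,4,9,10,12$; so $2$ and $5$ are non-squares mod $13$ and are $2$ mod $3$, and $\psi_{13}(2)=\psi_{13}(5)=1$.

**The scheme.** We choose $5\le y_1<q_1<y_2<q_2<\cdots$ with $q_j$ a prime, $q_j\equiv a_{y_j}\ (M_{y_j})$. Put $S_0=\mathbb P\setminus\{3\}$ and
$$S_j=\{p\ne3:\psi_{q_l}(p)=1\text{ for }1\le l\le j\},\qquad S_j(x)=|S_j\cap[1,x]|,\qquad\mathcal P=\bigcap_jS_j.$$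

**Step 1: $\mathcal P$ is known in initial segments.** By Lemma 3 the condition $\psi_{q_l}(p)=1$ holds for every prime $p\le y_l$, $p\ne3$; so $S_l\cap[1,y_l]=S_{l-1}\cap[1,y_l]$. For $l\ge j+1$ we have $y_l\ge y_{j+1}$, so passing from $S_{l-1}$ to $S_l$ changes nothing up to $y_{j+1}$. Hence
$$\mathcal P\cap[1,y_{j+1}]=S_j\cap[1,y_{j+1}]\qquad(j\ge0).\tag{4}$$

**Step 2: condition (ii) is secured block by block.** Given $q_1,\dots,q_j$ ($j\ge1$), we always choose $y_{j+1}$ so large that
$$\sum_{\substack{y_j<p\le y_{j+1}\\p\in S_j,\ p\equiv g\,(3q_i)}}\frac1p\ge1\qquad(1\le i\le j,\ g\in G_{q_i}).\tag{5}$$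
This is possible. Given $i$ and $g$, let $\varepsilon=\chi_3(g)=\left(\frac g{q_i}\right)$. By the Chinese remainder theorem choose a reduced class $h$ mod $3q_1\cdots q_j$ with $h\equiv g\ (3q_i)$ and $\left(\frac h{q_l}\right)=\varepsilon$ for $l\ne i$. Then $\psi_{q_l}(h)=\varepsilon^2=1$ for all $l\le j$, so all primes $p\equiv h$ lie in $S_j$ and are $g$ mod $3q_i$. By Dirichlet's theorem $\sum_{p\equiv h}1/p=\infty$. There are finitely many pairs $(i,g)$, so one $y_{j+1}$ serves all of them.

**Step 3: Theorem A applies.** Let $\mathcal Q=\{q_j\}$. Clearly $3\notin\mathcal P$, and (i) holds since $\mathcal P\subset S_j$ for all $j$. For (ii), fix $i$ and $g\in G_{q_i}$. For each $j\ge i$ the primes in (5) belong to $\mathcal P$ by (4), and the blocks $(y_j,y_{j+1}]$ are disjoint, so the sum in (ii) is infinite. Thus *for every $\mathcal P$ so constructed, $\mathcal R(\mathcal P)$ is totally a-primitive.* It remains to control $P(x)$.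

**Step 4: size of $S_j$ for fixed $j$.** The reduced classes $h$ mod $3q_1\cdots q_j$ with all $\psi_{q_l}(h)=1$ are given by a choice of $\varepsilon=\chi_3(h)$ and then classes mod $q_l$ with symbol $\varepsilon$. Their number is $2\prod_l\frac{q_l-1}2$ out of $2\prod_l(q_l-1)$. By the prime number theorem in progressions
$$S_j(x)\sim2^{-j}\pi(x)\qquad(x\to\infty,\ q_1,\dots,q_j\text{ fixed}).\tag{6}$$
This holds only once $x$ is large in terms of $q_j$. The question is what happens to $P(x)=S_j(x)$ between $y_j$ and that point.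

## Least primes $q_j$ and the bound $(\log x)^{1/3}$: proof of Theorem 1

The simplest way to bridge this range is to keep $q_j$ small with Linnik's theorem: there are constants $c_0,L\ge1$ such that every reduced class mod $m$ contains a prime $\le c_0m^L$.

**Step 1: choices.** Let $q_j$ be the least prime $\equiv a_{y_j}\ (M_{y_j})$. Since $\prod_{p\le y}p\le4^y$, we have $M_y\le8\cdot4^y$, so $\log q_j\le C_1y_j$ with an absolute constant $C_1$. Choose $y_1$ larger than a suitable absolute constant, fixed in Step 3, and choose each $y_j$ (besides $y_j>q_{j-1}$ and (5)) so large that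
$$S_{j-1}(y_j)\ge\sqrt{y_j},\qquad\log(3q_1\cdots q_{j-1})\le y_j.$$
The first is possible by (6). Put $m_j=3q_1\cdots q_j$; then $\log m_j\le(C_1+1)y_j$. Every $x\ge y_1$ satisfies $y_j\le x\le y_{j+1}$ for some $j\ge1$. We distinguish two cases.

**Step 2: $\log x\le y_j^{3/2}$.** Here the primes up to $y_j$ suffice. By (4),
$$P(x)\ge P(y_j)=S_{j-1}(y_j)\ge\sqrt{y_j}\ge(\log x)^{1/3}.$$

**Step 3: $\log x>y_j^{3/2}$.** Here we count primes $p\equiv1\ (m_j)$ by applying Linnik's theorem to many moduli. By (4) $P(x)=S_j(x)$, and every prime $p\equiv1\ (m_j)$ lies in $S_j$; so $P(x)\ge\#\{p\le x:p\equiv1\ (m_j)\}$. Let $R=x^{1/(3L)}$. If $\sqrt{y_1}\ge3L(C_1+1)$, then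
$$\log R=\frac{\log x}{3L}>\frac{y_j\sqrt{y_j}}{3L}\ge(C_1+1)y_j\ge\log m_j,$$
so $R>m_j$. For each prime $r\in(R,2R]$ there is, by Linnik's theorem, a prime $p_r\equiv1\ (m_jr)$ with
$$p_r\le c_0(2Rm_j)^L\le c_02^LR^{2L}=c_02^Lx^{2/3}\le x,$$
the last inequality because $x>\exp(y_1^{3/2})$ is large. A given prime $p$ equals $p_r$ for at most $3L$ values of $r$: these $r$ are distinct primes $>R$ dividing the positive integer $p-1<x=R^{3L}$. Therefore
$$P(x)\ge\frac{\pi(2R)-\pi(R)}{3L}\ge(\log x)^{1/3},$$
since the middle term is of order $R/\log R$, with $R$ a fixed power of $x$, and $x$ is large. All conditions on $y_1$ involve absolute constants only.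

So $P(x)\ge(\log x)^{1/3}$ for all $x\ge y_1$, and $\mathcal R(\mathcal P)$ is totally a-primitive by Step 3 of the scheme. This proves Theorem 1 and answers the problem: yes. $\square$

## A prime $q$ whose character sums stay small at all heights

For Theorem 2 the least prime in the class is not good enough. Just above $y_j$ nothing prevents $\psi_{q_j}(p)=-1$ for most $p\in S_{j-1}$ with $y_j<p\le x$; then $S_j(x)$ would stay near $S_{j-1}(y_j)$ while $\pi(x)$ grows, and the prime number theorem in progressions modulo $q_j$ says nothing at such small $x$. So we select $q_j$ in its residue class such that the sums of $\psi_{q_j}$ over $S_{j-1}$ are small at *every* height $x\ge y_j$. We find it by averaging over $q$.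

**Lemma 4.** Let $S=S_{j-1}$ for distinct primes $q_1,\dots,q_{j-1}>3$, and let $y\ge\max(5,q_1,\dots,q_{j-1})$ with $S(y)\ge2000$. There is a prime $q\equiv a_y\ (M_y)$ such that
$$D_q(x):=\sum_{p\in S,\ y<p\le x}\psi_q(p)\quad\text{satisfies}\quad|D_q(x)|\le\tfrac12S(x)\ \text{ for all }x\ge y.$$

Two facts are used. Siegel–Walfisz: for each fixed $H$ there is $c>0$ such that $\pi(x;m,a)=\frac{\mathrm{li}(x)}{\varphi(m)}+O(xe^{-c\sqrt{\log x}})$ uniformly for $m\le(\log x)^H$ and $\gcd(a,m)=1$. Summing over classes, for a non-principal character $\xi$ mod $m\le(\log x)^H$ the main terms cancel and $\sum_{p\le x}\xi(p)=O(mxe^{-c\sqrt{\log x}})=O(xe^{-c'\sqrt{\log x}})$ with some $c'>0$. The large sieve (Montgomery–Vaughan form): $\sum_{q\le T}\sum^*_{\chi\bmod q}\big|\sum_{m\le N}a_m\chi(m)\big|^2\le(N+T^2)\sum_m|a_m|^2$, the inner sum being over primitive characters.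

Write $M=M_y$ and let $\mathcal Q_Z$ be the set of primes $q\in(Z,2Z]$ with $q\equiv a_y\ (M)$, so $|\mathcal Q_Z|\sim Z/(\varphi(M)\log Z)$. Everything except $Z$ is fixed, and $Z\to\infty$. By (6), applied to the distinct primes $q_1,\dots,q_{j-1}$, we can fix $\kappa>0$ with $S(x)\ge\kappa x/\log x$ for all large $x$. Put $X=\exp(Z^{1/4})$.

**Step 1: a grid of heights.** We reduce "all $x$" to sparse heights. Let $n_0=S(y)$ and $n_{k+1}=\lfloor9n_k/8\rfloor$. Since $\frac98n-1\ge1.12\,n$ for $n\ge200$, we have $n_k\ge2000\cdot1.12^k$. Let $x_0=y$, and for $k\ge1$ let $x_k$ be the element of $S$ with $S(x_k)=n_k$. Suppose $|D_q(x_k)|\le n_k/4$, $x\ge y$ and $n_k\le S(x)<n_{k+1}$. Then $x\ge x_k$ and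
$$|D_q(x)|\le|D_q(x_k)|+S(x)-n_k\le\frac{n_k}4+\frac{n_k}8\le\tfrac12S(x).$$
Moreover $D_q(x_0)=D_q(y)=0$. So it suffices to find $q\in\mathcal Q_Z$ with $|D_q(x_k)|\le n_k/4$ for all $k\ge1$ with $x_k\le X$, and $|D_q(x)|\le\frac12S(x)$ for all $x>X$.

**Step 2: $x_k\le(\log Z)^6$, by the second moment.** Since $q\equiv1\ (4)$, reciprocity gives $\psi_q(p)=\chi_3(p)\left(\frac qp\right)$ for odd primes $p$. Expanding the square, with $p,p'\in S\cap(y,x_k]$,
$$\sum_{q\in\mathcal Q_Z}D_q(x_k)^2\le|\mathcal Q_Z|n_k+\sum_{p\ne p'}\Big|\sum_{q\in\mathcal Q_Z}\Big(\frac q{pp'}\Big)\Big|.$$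
For $p\ne p'$ the symbol $\left(\frac\cdot{pp'}\right)$ is a non-principal character mod $pp'$. Since $p,p'>y$ are odd, $\gcd(pp',M)=1$, and $Mpp'\le(\log Z)^{13}$ for large $Z$. Split $\mathcal Q_Z$ into the reduced classes $h$ mod $Mpp'$ with $h\equiv a_y\ (M)$ and apply Siegel–Walfisz at $Z$ and $2Z$. The main terms are all equal, and $\sum_h\left(\frac h{pp'}\right)=0$ because $h$ runs through all reduced classes mod $pp'$. The inner sum is thus $O(pp'Ze^{-c\sqrt{\log Z}})$. There are at most $(\log Z)^{12}$ pairs, so the double sum is $\ll(\log Z)^{24}Ze^{-c\sqrt{\log Z}}\le|\mathcal Q_Z|$ for large $Z$, uniformly in $k$. Hence $\sum_qD_q(x_k)^2\le(n_k+1)|\mathcal Q_Z|$, and the number of $q\in\mathcal Q_Z$ with $|D_q(x_k)|>n_k/4$ is at most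
$$\frac{16(n_k+1)}{n_k^2}|\mathcal Q_Z|\le\frac{17}{n_k}|\mathcal Q_Z|.$$
Summed over $k\ge1$ this is at most $\frac{17}{2000}\sum_{k\ge1}1.12^{-k}|\mathcal Q_Z|=\frac{17}{2000}\cdot\frac1{0.12}|\mathcal Q_Z|<\frac14|\mathcal Q_Z|$.

**Step 3: $(\log Z)^6<x_k\le X$, by high moments and the large sieve.** Write $x=x_k$, $n=n_k$, and let $t\ge1$ be minimal with $x^t\ge4Z^2$. Expanding the power, $D_q(x)^t=\sum_{m\le x^t}b(m)\left(\frac mq\right)$, where $b(m)$ is $\chi_3(m)$ times the number of ordered factorizations of $m$ into $t$ primes from $S\cap(y,x]$. By unique factorization $|b(m)|\le t!$, and $\sum_m|b(m)|\le n^t$; so $\sum_mb(m)^2\le t!\,n^t$. For a prime $q$ the character $\left(\frac\cdot q\right)$ is primitive, so the large sieve with $N=x^t$, $T=2Z$ gives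
$$\sum_{Z<q\le2Z}|D_q(x)|^{2t}\le(x^t+4Z^2)\,t!\,n^t\le2x^t\,t!\,n^t,$$
the sum being over primes $q$. As $n=S(x)\ge\kappa x/\log x$ and $t!\le t^t$, the number of $q$ with $|D_q(x)|>n/4$ is at most
$$2x^tt!\,n^t\Big(\frac4n\Big)^{2t}=2\cdot16^t\,t!\Big(\frac xn\Big)^t\le2\,(16\kappa^{-1}t\log x)^t.$$

- If $x\ge4Z^2$, then $t=1$, and the bound is $\ll\log x\le\log X=Z^{1/4}$.
- If $x<4Z^2$, then $t\le1+\frac{\log(4Z^2)}{\log x}\le\frac{2\log(4Z^2)}{\log x}$, so $t\log x\le2\log(4Z^2)\le5\log Z$ for large $Z$. Also $t\le1+\frac{\log(4Z^2)}{6\log\log Z}$, since $x>(\log Z)^6$. The bound is at most $2(80\kappa^{-1}\log Z)^t$, whose logarithm is at most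
$$\Big(1+\frac{\log(4Z^2)}{6\log\log Z}\Big)(\log\log Z+O(1))+O(1)=\Big(\frac13+o(1)\Big)\log Z.$$

From $2000\cdot1.12^k\le n_k\le x_k\le X$ we see that there are $O(\log X)=O(Z^{1/4})$ grid points to consider. In total at most $O(Z^{1/4}\cdot Z^{2/5})<\frac14|\mathcal Q_Z|$ values $q$ are excluded.

**Step 4: $x>X$, by Siegel–Walfisz for every $q\in\mathcal Q_Z$.** A prime $p>y$ is different from $3$ and from all $q_l$, so $1_S(p)=\prod_{l<j}\frac{1+\psi_{q_l}(p)}2$. Expanding the product, $D_q(x)$ is $2^{-(j-1)}$ times a sum of $2^{j-1}$ sums $\sum_{y<p\le x}\xi(p)$, with characters $\xi$ mod $3q_1\cdots q_{j-1}q$. For large $Z$ the prime $q>Z$ differs from $3,q_1,\dots,q_{j-1}$, and the component of $\xi$ at $q$ is the Legendre symbol, so $\xi$ is non-principal. The modulus is at most $Z^2=(\log X)^8\le(\log x)^8$ for large $Z$. Hence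
$$|D_q(x)|\ll xe^{-c\sqrt{\log x}}+y\le\frac{\kappa x}{2\log x}\le\tfrac12S(x)$$
(the middle step including the implied constant), once $Z$ is large.

**Step 5: conclusion.** Steps 2 and 3 exclude together less than half of $\mathcal Q_Z$, and Step 4 excludes none. So for large $Z$ at least half of the $q\in\mathcal Q_Z$ have the required property. $\square$

## Proof of Theorem 2

**Step 1: choices.** Use the scheme with $q_j$ from Lemma 4, applied with $S=S_{j-1}$ and $y=y_j$. Choose $y_j\ge5$, $y_j>q_{j-1}$, so large that (5) holds with $j-1$ in place of $j$ (for $j\ge2$), $S_{j-1}(y_j)\ge2000$, and $f(x)\ge2\cdot5^j$ for all $x\ge y_j$. By Lemma 3, $q_j>y_j$.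

**Step 2: each $q_j$ costs at most a factor $5$.** Let $x\ge y_j$. By Lemma 3, $\psi_{q_j}=1$ on $S_{j-1}\cap[1,y_j]$, so all these primes stay. For a prime $p\in S_{j-1}$ with $y_j<p\le x$, the indicator of $\psi_{q_j}(p)=1$ is $\frac12(1+\psi_{q_j}(p))$, except for $p=q_j$, where this expression is $\frac12$ instead of $0$. So, using $|D_{q_j}(x)|\le\frac12S_{j-1}(x)$,
$$S_j(x)\ge S_{j-1}(y_j)+\tfrac12\big(S_{j-1}(x)-S_{j-1}(y_j)+D_{q_j}(x)\big)-\tfrac12\ge\tfrac14S_{j-1}(x)-\tfrac12\ge\tfrac15S_{j-1}(x).$$
The last step holds because $S_{j-1}(x)\ge2000$.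

**Step 3: the count.** Let $y_j\le x<y_{j+1}$. Step 2 applies to all indices $l\le j$, since $x\ge y_l$. With (4),
$$P(x)=S_j(x)\ge5^{-j}S_0(x)=5^{-j}(\pi(x)-1)\ge\tfrac12\,5^{-j}\pi(x)\ge\frac{\pi(x)}{f(x)}.$$
So this holds for all $x\ge y_1$. Total a-primitivity was shown for every $\mathcal P$ from the scheme. $\square$

## Random decompositions when few primes are missing: proof of Theorem 3

Let $Q=\mathbb P\setminus\mathcal P$ and $Q(x)=|Q\cap[1,x]|$, so $Q(x)\le\frac19\log x$ for large $x$. Let $A=\mathcal R(\mathcal P)=\{n\ge1:q\nmid n\ \forall q\in Q\}$; it is infinite. We look for $B,C$ with $|B|,|C|\ge2$ and $B+C\sim A$.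

If $Q$ is finite this is easy. With $m=\prod_{q\in Q}q$ the set $A$ is periodic mod $m$, and $A=B+C$ with $B=\{1\le r\le2m:\gcd(r,m)=1\}$ and $C=\{0,m,2m,\dots\}$. If $Q$ is infinite there is no such $m$. What remains is a condition for each prime: prescribe a set $S_q$ of residues for $B$ mod $q$, and ask that $-c\bmod q$ avoid $S_q$ for $c\in C$; then $q\nmid b+c$. An integer $n\in A$ is represented by $b+(n-b)$ if $b\bmod q\in S_q$ and $(b-n)\bmod q\notin S_q$ for all $q\in Q$. For a random $S_q$ each $q$ should keep about a quarter of the candidates $b$. Infinitely many such conditions cannot all be left to chance, so for $b$ we test only the primes $q\le b^2$, and for $q>b^2$ we put $b$ into $S_q$ by decree.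

**Step 1: the construction.** For $q\in Q$, $q\ge100$, let $h_q=\frac{q-1}2$ and $I_q=(\mathbb Z\cap[\sqrt q,q-\sqrt q])\setminus\{h_q\}$. Let $R_q\subset I_q$ be random: each element is taken independently with probability $\frac12$, independently for different $q$. Define recursively a set $B\subset[10,\infty)$ of integers and sets $S_q$ of residues mod $q$, $q\in Q$:

- $S_q=\{1\}$ if $q<100$, and $S_q=R_q\cup\{h_q\}\cup(B\cap[10,\sqrt q))$ if $q\ge100$;
- an integer $b\ge10$ is in $B$ if and only if $b\bmod q\in S_q$ for all $q\in Q$ with $q\le b^2$.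

For $q\le b^2$ the set $S_q$ depends only on $R_q$ and $B\cap[0,b)$, so the recursion is well defined. Unwinding it, $S_q$ is determined by the $R_{q'}$ with $q'\le q$, since an integer $b<\sqrt q$ is tested only at primes $q'\le b^2<q$.

**Step 2: basic properties.** We have $B\bmod q\subset S_q$ for all $q\in Q$. Let $b\in B$; note that $b\ne\sqrt q$. If $b>\sqrt q$, this is the definition of $B$. If $b<\sqrt q$, then $q>b^2\ge100$ and $b\in B\cap[10,\sqrt q)\subset S_q$. Each $S_q$ is non-empty, as it contains $1$ or $h_q$, and is a proper subset of $\mathbb Z/q$, as it does not contain $0$; for $q\ge100$ all its elements lie in $[10,q-\sqrt q]$. Let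
$$C=\{c\ge0:\ c+b\in A\ \ \forall b\in B\},$$
so $B+C\subset A$. If $b<n$ and $(b-n)\bmod q\notin S_q$ for all $q\in Q$, then $n-b\in C$: for $b'\in B$ and $q\in Q$ we have $b'\bmod q\in S_q$, so $b'\not\equiv b-n$, that is, $q\nmid(n-b)+b'$.

**Claim.** Almost surely, for every sufficiently large $n\in A$ there are at least two $b\in B$, $b<n$, with $n-b\in C$.

The Claim proves the theorem: take an outcome for which it holds. Every large $n\in A$ lies in $B+C\subset A$, so $B+C\sim A$, and one such $n$ provides two elements of $B$ and two of $C$.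

Steps 3 to 8 prove the Claim. Fix a large $n\in A$. Put $z=(\log n)^4$ and $M=\prod_{q\in Q,\,q\le z}q$. Then $M\le z^{Q(z)}\le\exp(\frac19(\log z)^2)=\exp(\frac{16}9(\log\log n)^2)=n^{o(1)}$. We take $n$ so large that $z\ge100$ and $Q(x)\le\frac19\log x$ for $x\ge z$.

**Step 3: the small primes $q\le z$, handled by one congruence.** Condition on the $R_q$ with $q\le z$; this fixes $S_q$ for $q\le z$. For each such $q$ there is $r_q\in S_q$ with $r_q-n\notin S_q$ (mod $q$). Otherwise $S_q-n\subset S_q$, so $S_q$ is invariant under translation by $-n$. But $n\not\equiv0\ (q)$, because $n\in A$, so $-n$ generates $\mathbb Z/q$ and $S_q$ would be empty or everything. Fix such $r_q$ and let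
$$\mathcal B_0=\{b\in(n/2,3n/4):\ b\equiv r_q\ (q)\ \ \forall q\in Q,\ q\le z\},\qquad|\mathcal B_0|\ge\frac n{4M}-1.$$

**Step 4: discarding bad $b$.** We remove those $b$ for which the random bits at some prime would not help. For $q\in Q\cap(z,n^2]$ with $q\le b^2$ call $(b,q)$ *bad* if $b\bmod q\notin I_q$ or $(b-n)\bmod q\in[0,\sqrt q)\cup\{h_q\}$. For fixed $q$ at most $3\sqrt q+5\le4\sqrt q$ classes of $b$ mod $q$ are bad.

- $z<q\le\frac n{4M}$. A class mod $q$ together with the class mod $M$ defining $\mathcal B_0$ is one class mod $Mq$, so it has at most $\frac n{4Mq}+1\le\frac n{2Mq}$ members in $\mathcal B_0$. The total number of bad $b$ over these $q$ is at most $\sum_q4\sqrt q\cdot\frac n{2Mq}\le\frac{2n}M\sum_{q\in Q,\,q>z}q^{-1/2}$. Splitting dyadically, $\sum_{q\in Q,\,q>z}q^{-1/2}\le\sum_{s\ge0}\frac19\log(2^{s+1}z)\,(2^sz)^{-1/2}\to0$. So the total is $o(n/M)$.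
- $\frac n{4M}<q\le2n$. Each class mod $q$ has at most $\frac n{4q}+1\le M+1\le2M$ integers in $(n/2,3n/4)$. The total is at most $Q(2n)\cdot4\sqrt{2n}\cdot2M\le12M\sqrt n\log n=o(n/M)$.
- $2n<q\le b^2$. Here $b\bmod q=b$, with $\sqrt q\le b$ and $b<n<q/2\le q-\sqrt q$. Also $0<n-b<\frac n2<\frac q4$, so $(b-n)\bmod q=q-(n-b)>\frac{3q}4$, which exceeds both $h_q$ and $\sqrt q$. So $(b,q)$ is bad only if $b=h_q$. That gives at most $Q(n^2)\le\log n=o(n/M)$ bad $b$ in total.

Let $\mathcal B_1$ be the set of $b\in\mathcal B_0$ in no bad pair. For large $n$, $|\mathcal B_1|\ge\frac n{8M}$.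

**Step 5: sequential selection.** In this proof let $q_1<\dots<q_k$ be the elements of $Q\cap(z,n^2]$. Let $\mathcal B_{i+1}$ be the set of $b\in\mathcal B_i$ such that $q_i>b^2$, or both $b\bmod q_i\in R_{q_i}$ and $(b-n)\bmod q_i\notin R_{q_i}$. Given the conditioning of Step 3, $\mathcal B_i$ depends only on the $R_q$ with $q<q_i$.

**Step 6: every $b\in\mathcal B_{k+1}$ works.** We check all $q\in Q$.

- $q\le z$: $b\equiv r_q$, so $b\bmod q\in S_q$ and $(b-n)\bmod q\notin S_q$.
- $z<q\le b^2$ (so $q<n^2$): the selection gives $b\bmod q\in R_q\subset S_q$ and $(b-n)\bmod q\notin R_q$. The pair is not bad, so $(b-n)\bmod q\notin[0,\sqrt q)\cup\{h_q\}$. Hence $(b-n)\bmod q$ lies in $I_q\setminus R_q$ or in $(q-\sqrt q,q)$, and in both cases it is not in $S_q=R_q\cup\{h_q\}\cup(B\cap[10,\sqrt q))$.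
- $q>b^2$: $0<n-b<\frac n2<b<\sqrt q$, so $(b-n)\bmod q=q-(n-b)\in(q-\sqrt q,q)$, which is disjoint from $S_q$ by Step 2.

So $b\bmod q\in S_q$ for all $q\le b^2$, which means $b\in B$; and $(b-n)\bmod q\notin S_q$ for all $q\in Q$, so $n-b\in C$ by Step 2.

**Step 7: one selection step rarely loses more than a factor $8$.** We use McDiarmid's inequality: if $g$ is a function of independent variables $\omega_\rho$, and changing $\omega_\rho$ alone changes $g$ by at most $c_\rho$, then $\Pr(g\le\mathbb Eg-\tau)\le\exp(-2\tau^2/\sum c_\rho^2)$. Condition on the $R_q$ with $q<q_i$; then $\mathcal B_i$ is fixed. An element $b\in\mathcal B_i$ with $q_i>b^2$ survives. For $b\in\mathcal B_i$ with $q_i\le b^2$, the residues of $b$ and $b-n$ mod $q_i$ are distinct, as $q_i\nmid n$. The first is in $I_{q_i}$, because the pair is not bad, and the second is in $I_{q_i}$ or is automatically outside $R_{q_i}$. So $b$ survives with probability at least $\frac14$, and $\mathbb E|\mathcal B_{i+1}|\ge\frac14|\mathcal B_i|$.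

Now $|\mathcal B_{i+1}|$ is a function of the independent bits $1[\rho\in R_{q_i}]$, $\rho\in I_{q_i}$. The bit $\rho$ affects only those $b\in\mathcal B_i$ with $b\equiv\rho$ or $b\equiv\rho+n\ (q_i)$. Let $c_\rho$ be their number. Each class mod $q_i$ has at most $w_i:=\frac n{4Mq_i}+1$ members in $\mathcal B_0$, so $c_\rho\le2w_i$. Moreover $\sum_\rho c_\rho\le2|\mathcal B_i|$, so $\sum_\rho c_\rho^2\le4w_i|\mathcal B_i|$. With $\tau=|\mathcal B_i|/8$ we get
$$\Pr\big(|\mathcal B_{i+1}|<\tfrac18|\mathcal B_i|\big)\le\exp\Big(-\frac{2(|\mathcal B_i|/8)^2}{4w_i|\mathcal B_i|}\Big)=\exp\Big(-\frac{|\mathcal B_i|}{128\,w_i}\Big).$$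

**Step 8: no step fails.** Say that step $i$ fails if $|\mathcal B_{i+1}|<\frac18|\mathcal B_i|$. If no failure occurred before step $i$, then $|\mathcal B_i|\ge8^{-(i-1)}\frac n{8M}=8^{-i}\frac nM$. Note that $\frac{\log8}9<\frac14$.

- If $q_i\le\frac n{4M}$, then $w_i\le\frac n{2Mq_i}$ and $|\mathcal B_i|/w_i\ge2\cdot8^{-i}q_i$. Since $i\le Q(q_i)\le\frac19\log q_i$, we have $8^i\le q_i^{1/4}$. So $|\mathcal B_i|/w_i\ge2q_i^{3/4}\ge2z^{3/4}=2(\log n)^3$.
- If $q_i>\frac n{4M}$, then $w_i\le2$. Since $i\le Q(n^2)\le\frac29\log n$, we have $8^i\le n^{1/2}$, and $|\mathcal B_i|/w_i\ge n^{1/2}/(2M)$.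

As $M=n^{o(1)}$, for large $n$ the probability of a first failure at step $i$ is in both cases at most $\exp(-(\log n)^2)$. There are $k\le Q(n^2)\le\log n$ steps, so the probability of any failure for this $n$ is at most $(\log n)\exp(-(\log n)^2)$. This bound holds for every outcome of the conditioning in Step 3, hence unconditionally, and it is summable over $n$. By the Borel–Cantelli lemma, almost surely no failure occurs for all large $n\in A$. Then
$$|\mathcal B_{k+1}|\ge8^{-k}\frac n{8M}\ge\frac{n^{1/2}}{8M}\ge2,$$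
and by Step 6 every element of $\mathcal B_{k+1}$ is a $b\in B$ with $b<n$ and $n-b\in C$. This proves the Claim and Theorem 3. $\square$
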